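# Non-rainbow colorings of 5-connected plane graphs and the constant 3/7

## 1. Plane graphs, 5-connectivity and non-rainbow colorings

All graphs are finite and simple. $[P]$ is the Iverson bracket: it is $1$ if $P$ holds and $0$ otherwise. We write $x^+=\max(x,0)$.

**Definition 1.1 (plane graph, face).** A plane graph is a graph drawn without crossings on the sphere $\mathbb S$. Its faces are the components of the complement of the drawing. A vertex or edge is incident with a face if it lies on its boundary.

Example. Let $T_2$ have vertices $N,S$ and $f_{1,l},f_{2,l}$ with $l\in\mathbb Z_5$. Each row $i\in\{1,2\}$ is a 5-cycle $f_{i,0}f_{i,1}\dots f_{i,4}$, the pole $N$ is joined to all of row 1, $S$ to all of row 2, and $f_{2,l}$ is joined to $f_{1,l}$ and $f_{1,l+1}$. This is the icosahedron, with 12 vertices, 30 edges and 20 triangular faces.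

**Definition 1.2 (5-connected).** A cutset of $G$ is a set $Y$ of vertices such that $G-Y$ is disconnected. $G$ is 5-connected if it has more than 5 vertices and no cutset of at most 4 vertices.

Example. The icosahedron is 5-connected (Lemma 12.1 proves this). The octahedron is not: its equator is a cutset of 4 vertices.

**Definition 1.3 (non-rainbow coloring).** A vertex-coloring of a plane graph, not necessarily proper, is non-rainbow if no face is rainbow, that is, no face has mutually distinct colors on all its incident vertices.

Example. In the icosahedron, $N,f_{2,0},f_{2,2}$ are pairwise non-adjacent. Give them colors $1,2,3$ and give color $4$ to the other nine vertices. A face is a triangle, so it contains at most one of the three special vertices, and its other two vertices both have color 4. This is a non-rainbow coloring with 4 colors.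

We use these textbook facts.

1. Euler's formula: a plane graph with $v$ vertices, $e$ edges, $f$ faces and $c$ components satisfies $v-e+f=1+c$. A simple plane graph with $v\ge3$ vertices has at most $3v-6$ edges.
2. In a 2-connected plane graph every face is bounded by a cycle. A 5-connected graph has minimum degree at least 5, and no edge cut of at most 4 edges.
3. In a connected plane graph each face has one facial walk. Each edge has two sides, each used once, so the lengths of the facial walks sum to $2e$. The complement of a face is connected.
4. A simple plane graph with $v\ge 2$ vertices, all on the boundary of one face, has at most $2v-3$ edges (it is outerplanar).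
5. Menger's theorem: in a 5-connected graph any two vertices are joined by five internally disjoint paths.
6. A simple closed curve has exactly two sides on $\mathbb S$. An arc with ends off the curve that crosses it transversally has its ends on different sides if and only if the number of crossings is odd.

How many colors can a non-rainbow coloring of a 5-connected plane graph with $n$ vertices use? The problem comes from "Non-rainbow colorings of 3-, 4- and 5-connected plane graphs", https://iti.mff.cuni.cz/series/2007/326.pdf. The known results quoted with it are: every non-rainbow coloring of a 5-connected plane graph with $n$ vertices uses at most $\left\lfloor\frac{43}{100}n-\frac{19}{25}\right\rfloor$ colors; and for every $\varepsilon>0$ and arbitrarily large $n$ there are 5-connected plane graphs with $n$ vertices admitting non-rainbow colorings with more than $\left(\frac{171}{400}-\varepsilon\right)n$ colors. We do not use these results. The value proposed between the two slopes is $\frac37$: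

**Conjecture 3.** There exists a constant $C$ such that a rainbow coloring of a 5-connected plane graph with $n$ vertices uses at most $\frac37n+C$ colors and there exist 5-connected plane graphs with $n$ vertices (for arbitrarily large $n$) with non-rainbow colorings with at least $\frac37n-C$ colors.

Here "rainbow coloring" in the first part means a coloring with no rainbow face, that is, a non-rainbow coloring. The conjecture is true, by the following two theorems.

**Theorem 1.** Let $G$ be a 5-connected plane graph with $n$ vertices having a non-rainbow coloring with $k$ colors. Then $7k\le 3n-5$. If $n\ge43$, then $7k\le3n-8$.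

**Theorem 2.** (a) For every $j\ge0$ there is a 5-connected plane graph with $n=222+245j$ vertices and a non-rainbow coloring with exactly $(3n-8)/7$ colors. (b) For every $n\ge1244$ with $n\equiv5\pmod7$ there is a 5-connected plane graph with $n$ vertices and a non-rainbow coloring with exactly $(3n-8)/7$ colors. (c) For every $n\ge296$ there is a 5-connected plane graph with $n$ vertices and a non-rainbow coloring with at least $(3n-969)/7$ colors.

Theorem 1 gives at most $\frac37n-\frac57$ colors and Theorem 2(a) gives $\frac37n-\frac87$ colors for arbitrarily large $n$, so Conjecture 3 holds, for instance with $C=\frac87$. Moreover, for $n\ge43$ the number of colors is at most $\lfloor(3n-8)/7\rfloor$, which is attained for all $n\ge1244$ with $n\equiv5\pmod 7$; and for all $n\ge296$ the maximum over 5-connected plane graphs on $n$ vertices lies between $(3n-969)/7$ and $(3n-5)/7$.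

**Remark 1.4.** The inequality $\frac{3n-5}7\le\frac{43}{100}n-\frac{19}{25}$ is $300n-500\le301n-532$, so for $n\ge32$ Theorem 1 implies the quoted upper bound. For $n=18$ the quoted bound, read literally, gives $\lfloor6.98\rfloor=6$, while Section 11 has a 5-connected plane graph on 18 vertices with a non-rainbow coloring with 7 colors.

## 2. Independent sets, the dodecahedron, and the slope 2/5

A 5-connected plane graph has minimum degree at least 5, so $5n\le2(3n-6)$ and $n\ge12$. For the icosahedron ($n=12$) we found 4 colors, and Theorem 1 says $7k\le31$, so 4 is the maximum there.

The icosahedron coloring is an instance of a general device. In a triangulation, give distinct private colors to the vertices of an independent set $I$ and one further color to everything else. Each face contains at most one vertex of $I$, so the coloring is non-rainbow, with $|I|+1$ colors.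

A second example: put a new vertex in each of the 12 faces of the dodecahedron and join it to the five vertices of the face. This gives a triangulation $W_{32}$ with 32 vertices, which is 5-connected (Section 11). Taking for $I$ the 12 new vertices gives 13 colors, and $7\cdot13=91=3\cdot32-5$. So the bound $3n-5$ in Theorem 1 is attained.

How far can independent sets go? Each vertex of $I$ lies on at least 5 faces, no face meets $I$ twice, and there are $2n-4$ faces. So $5|I|\le2n-4$, and the device gives at most $\frac{2n+1}5$ colors. Its slope is $\frac25$, which is less than $\frac37$. To reach $\frac37$ we need many colors that occur more than once, and the upper bound must deal with them.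

## 3. Faces with exactly one monochromatic edge

From here to Section 8, $G$ is a 5-connected plane graph with $n$ vertices and a fixed non-rainbow coloring with $k$ colors.

**Step 1 (normalization).** This step adds edges to $G$ until every face has a very simple color pattern. Two adjacent vertices $x,y$ on a face $F$ are consecutive on $F$: otherwise the edge $xy$ together with an arc through $F$ is a closed curve meeting $G$ only in this edge, with a vertex of the boundary cycle of $F$ on each side, and $\{x,y\}$ would be a cutset.

Add edges inside faces as long as the graph stays simple and plane and the coloring stays non-rainbow. This ends, since there are at most $3n-6$ edges, and it keeps $n$, $k$ and 5-connectivity. For example, a face $xyzw$ with $x,z$ equally colored receives the edge $xz$. Call the final graph $G$ again.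

Two equally colored vertices $a,a'$ on a face $F$ are now consecutive on $F$. Otherwise they are non-adjacent, and $aa'$ could be added inside $F$, since both new faces contain $a$ and $a'$.

Every face either has exactly one monochromatic edge or is a monochromatic triangle. Indeed, a face has two equally colored vertices; they are consecutive, so it has at least one monochromatic edge. If it has three vertices of one color, these are pairwise consecutive, so the face is a triangle; this covers the case of two monochromatic edges of the same color. Suppose it has two monochromatic edges of different colors, in cyclic order $a,a',\dots,b,b',\dots$. Then $a'$ and $b'$ separate $a$ from $b$ on the face, so $a,b$ are not consecutive, hence not adjacent, and $ab$ could be added: one new face contains $aa'$, the other $bb'$. This contradicts maximality.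

**Definition 3.1 (classes, singles).** $H$ is the graph of all monochromatic edges of $G$. Its components with at least 2 vertices are the classes; its isolated vertices are the singles. A T-face is a triangular face with three $H$-edges. Let $p$ and $m$ be the numbers of classes and singles, $s=n-m$ the number of class vertices, and $M=|E(H)|$. For a class vertex $v$, $h_v\ge1$ is its degree in $H$.

Two running examples. In $W_{32}$ with the coloring above, $H$ is the dodecahedron graph: $p=1$, $m=12$, $s=20$, $M=30$, all $h_v=3$, and there are no T-faces. In the two-cap icosahedron, $N$ and row 1 get color 1, and $S$ and row 2 get color 2: then $p=2$, $m=0$, $s=12$, $M=20$, the ten faces at the poles are T-faces, and each of the other ten faces has exactly one $H$-edge, in row 1 or row 2.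

Since $G$ has a face, $p\ge1$. A component of $H$ is monochromatic, so
$$k\le p+m .$$
Step 1 gives the two properties that we use all the time.

(N1) Two vertices of one class on a common face are joined by an $H$-edge of that face. Every $G$-edge inside a class is in $H$.

(N2) Every face is a T-face or has exactly one $H$-edge.

Put
$$V=7(p+m)-3n=7p+4m-3s .$$
Theorem 1 will follow from bounds on $V$.

## 4. Regions of the sphere and an Euler count in each

**Definition 4.1 (regions, sides).** The regions are the components of $\mathbb S$ minus all classes (their vertices and $H$-edges). A region $\rho$ is connected and disjoint from every class $A$, so it lies in one face of $A$. If the boundary of $\rho$ meets $A$, the pair $\varphi=(A,\rho)$ is a side of $\rho$; $\Phi$ denotes the face of $A$ containing $\rho$, and $d_\varphi$ the length of the facial walk of $\Phi$. The number of sides of $\rho$ is $b_\rho$.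

Example. For $W_{32}$ the regions are the 12 open pentagons; each has one side, with $d_\varphi=5$, and contains one single. In the two-cap icosahedron there are ten open T-faces and one band between the two rows. The band has two sides, each with $d_\varphi=5$.

**Step 2 (sides correspond to faces of classes).** This step makes it possible to count regions and sides. Let $\Phi$ be a face of a class $A$. As $A$ is connected, a sufficiently thin strip of $\Phi$ along the facial walk is connected and meets no other class. So it lies in one region, and this is the only region in $\Phi$ whose boundary meets $A$; it coincides with $\Phi$ near $A$. Hence sides correspond bijectively to faces of classes. By Euler's formula for the union of the classes, and for each class,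
$$\#\text{regions}=1+p+M-s,\qquad \sum_\rho b_\rho=\sum_A\bigl(2-|A|+|E(A)|\bigr)=M-s+2p,$$
where $|A|$ is the number of vertices of $A$.

**Lemma 4.2.** The complement of a region $\rho$ is the disjoint union, over the sides $(A,\rho)$ of $\rho$, of the connected sets $\mathbb S\setminus\Phi$. Each of these consists of $A$ and the faces of $A$ other than $\Phi$.

*Proof.* Let $A_1,\dots,A_b$ be the classes with sides at $\rho$ and $\Phi_1,\dots,\Phi_b$ their faces containing $\rho$. Each $\mathbb S\setminus\Phi_i$ is connected and disjoint from $\rho$. For $i\ne j$, the class $A_j$ meets the closure of $\rho$, hence that of $\Phi_i$, and is connected and disjoint from $A_i$; so $A_j\subseteq\Phi_i$. Thus $\mathbb S\setminus\Phi_i$ is connected, disjoint from $A_j$, and contains $A_i\subseteq\Phi_j$; so it lies in $\Phi_j$, and is disjoint from $\mathbb S\setminus\Phi_j$.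

It remains to show that $\rho=\bigcap_i\Phi_i$. Let $F_i$ be the number of faces of $A_i$. By Euler's formula the graph $A_1\cup\dots\cup A_b$ has
$$1+b+\sum_i\bigl(|E(A_i)|-|A_i|\bigr)=1+b+\sum_i(F_i-2)=1+\sum_i(F_i-1)$$
faces. The $F_i-1$ faces of $A_i$ other than $\Phi_i$ contain no point of the other $A_j$, so they are faces of this union. Exactly one face is left over, so $\bigcap_i\Phi_i$ is connected. Its open subset $\rho$ is also relatively closed in it, since boundary points of $\rho$ lie on the classes $A_i$, outside $\bigcap_i\Phi_i$. So $\rho=\bigcap_i\Phi_i$. $\square$

A T-face is itself a region, a T-region, with $b=1$. Let $T$ be the number of T-faces. No other region contains a T-face.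

**Step 3 (corners and foreign corners).** This step describes how the edges of $G$ leave a class into a region. Let $\rho$ be a non-T region and $\varphi=(A,\rho)$ a side. The facial walk of $\Phi$ has $d_\varphi$ corners: angular sectors at a vertex $x$ between two consecutive $H$-edges, or the whole turn around $x$ if $h_x=1$. The $G$-edges at $x$ in a corner are non-$H$ edges and lie in $\rho$.

Each corner contains at least one non-$H$ edge. Otherwise either a face of $G$ has two $H$-edges at the corner, so it is a T-face and $\rho$ is a T-region; or $h_x=1$ and $x$ has degree 1 in $G$.

**Definition 4.3 (foreign corner).** A face $F$ at $x\in A$ between two consecutive non-$H$ edges of a corner of $\varphi$ is a foreign corner of $\varphi$. Their number is $\nu_\varphi$.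

The boundary of $F$ is a cycle, so both of its edges at $x$ are non-$H$ and the $H$-edge of $F$ is not incident with $x$. Example: in the band of the two-cap icosahedron, $f_{1,l}$ sends two edges into the band, to $f_{2,l-1}$ and $f_{2,l}$. The face between them has its $H$-edge in row 2, and it is a foreign corner at $f_{1,l}$; each of the two sides has $\nu_\varphi=5$. In $W_{32}$ all $\nu_\varphi$ are $0$.

A corner with $r$ non-$H$ edges has $r-1$ foreign corners. So exactly $d_\varphi+\nu_\varphi$ edge-ends in $\rho$ lie on $A$.

**Step 4 (Euler's formula in a region).** This step relates the singles in a non-T region $\rho$ to its boundary. Each face of $G$ in $\rho$ has exactly one $H$-edge. This edge occurs on the facial walk of exactly one side, and each step of such a walk borders exactly one face of $G$, in $\rho$. So $\rho$ contains exactly $\sum_\varphi d_\varphi$ faces of $G$. Let $m_\rho$ be the number of singles in $\rho$; these are all the vertices of $G$ in $\rho$. Let $e_\rho$ be the number of edges in $\rho$, and $b=b_\rho$.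

Let $G'$ consist of the classes on the boundary of $\rho$ and all vertices and edges of $G$ in $\rho$. It is connected: take a path of $G$ between two vertices of $G'$. By Lemma 4.2, whenever it leaves $G'$ it does so through a class $A$ into some $\mathbb S\setminus\Phi$ and returns through the same $A$, which is connected; reroute it in $A$. The faces of $G'$ are the faces of $G$ in $\rho$ and, for each side, the faces of $A$ other than $\Phi$. With $|A|-|E(A)|+\#\text{faces}(A)=2$ for each class, Euler's formula for $G'$ reads
$$b+m_\rho-e_\rho+\sum_\varphi d_\varphi=2 .$$
Counting edge-ends, $2e_\rho=\sum_{w}\deg w+\sum_\varphi(d_\varphi+\nu_\varphi)$, where $w$ runs over the singles in $\rho$. Eliminating $e_\rho$,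
$$\sum_{w\in\rho}(\deg w-2)=2b-4+\sum_\varphi(d_\varphi-\nu_\varphi).\tag{1}$$
Check: in a pentagon of $W_{32}$ this says $3=2-4+5$; in the band of the two-cap icosahedron, $0=4-4+0$.

## 5. What the minimum degree alone gives

The first thing to try is to put $\deg w\ge5$ and $\nu_\varphi\ge0$ into (1): $3m_\rho\le2b_\rho-4+\sum_\varphi d_\varphi$. Sum over the non-T regions, using $\sum b=M-s+2p-T$, $\#=1+p+M-s-T$ and $\sum d=2M-3T$ (each T-region takes a facial walk of length 3 out of the total $2M$):
$$3m\le2(M-s+2p-T)-4(1+p+M-s-T)+2M-3T=2s-4-T\le 2s-4 .\tag{2}$$
With $s=n-m$ this is $m\le\frac{2n-4}5$. If $p=1$, then $k\le m+1\le\frac{2n+1}5$, the independent-set bound again.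

For larger $p$ the argument stops here, because $p$ has cancelled from (2). Only the trivial $p\le s/2$ is left, and $p+m\le\frac{n-m}2+m=\frac{n+m}2\le\frac{7n-4}{10}$. Using the degrees of class vertices does not repair this: if $h_v=3$ and at most one corner of $v$ lies in a T-region, the corners of $v$ already force $\deg v\ge5$ by Step 3, and the degree condition says nothing more about $\nu_\varphi$. Whole classes can consist of such vertices.

We have not used that a class, seen from outside, must be attached to the rest of the graph by at least five vertices, because fewer would form a cutset. The proof turns this into a budget. Each side of a region demands 5 units; each single $w$ supplies $2\deg w-8\ge2$ units. A single whose neighbors lie in several classes cannot serve all of them without creating foreign corners, and these supply extra units.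

## 6. A weight for each region

**Step 5 (allocation of vertices of small $H$-degree).** This step assigns every class vertex $v$ with $h_v\le2$ to a side where it produces foreign corners. If $h_v=2$, at least 3 non-$H$ edges lie in the two corners of $v$, so some corner contains at least two of them. It is not in a T-region and contains a foreign corner; allocate $v$ to one side containing such a corner. If $h_v=1$, the only corner contains at least 4 non-$H$ edges, hence at least 3 foreign corners; allocate $v$ to its side.

Let $U_\varphi$ be the set of vertices allocated to $\varphi$, let $n_i$ be the number of $v\in U_\varphi$ with $h_v=i$, and put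
$$u_\varphi=\sum_{v\in U_\varphi}(3-h_v)=n_2+2n_1 .$$
Example: for a class $A=K_2$ whose ends have degree 5 there is one side, with $d_\varphi=2$, $\nu_\varphi=6$, $U_\varphi=A$, $u_\varphi=4$.

**Step 6 (the weights sum to $V+5$, up to sign).** This step splits the quantity we must bound into contributions of the regions. For a non-T region $\rho$ let
$$Q_\rho=\sum_\varphi(5-2\nu_\varphi+u_\varphi)-3-\sum_{w\in\rho}(2\deg w-8).$$
By (1), $\sum_w(2\deg w-8)=2\sum_w(\deg w-2)-4m_\rho=4b-8+2\sum_\varphi(d_\varphi-\nu_\varphi)-4m_\rho$, so
$$Q_\rho=b+5+4m_\rho+\sum_\varphi(u_\varphi-2d_\varphi).\tag{3}$$
Sum over the non-T regions. Every single lies in exactly one of them, and $\sum u_\varphi=\sum_v(3-h_v)^+$ over the class vertices. So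
$$\sum_\rho Q_\rho=(M-s+2p-T)+5(1+p+M-s-T)+4m+\sum_v(3-h_v)^+-2(2M-3T)$$
$$=7p+4m-6s+2M+5+\sum_v(3-h_v)^+ .$$
Since $\sum_v(3-h_v)=3s-2M$ and $(3-h)^+=(3-h)+(h-3)^+$,
$$\sum_\rho Q_\rho=V+5+\sum_v(h_v-3)^+\ \ge\ V+5.\tag{4}$$
Check: each pentagon of $W_{32}$ has $Q_\rho=1+5+4-10=0$, and $V=7\cdot13-96=-5$. For the band of the two-cap icosahedron $Q_\rho=2+5-20=-13$, and $V+5+\sum_v(h_v-3)^+=(14-36)+5+4=-13$.

So it suffices to bound each $Q_\rho$ from above.

**Step 7 (regions with $b=1$: $Q_\rho\le0$).** This step settles the regions with one side $(A,\rho)$. There are no foreign corners: if $F$ is foreign at $x\in A$, its $H$-edge lies in $A$, the only class on the boundary of $\rho$, and is not incident with $x$. By (N1) $x$ is joined to an end of it by another $H$-edge of $F$, against (N2). So $\nu_\varphi=0$, $u_\varphi=0$, and (1) reads $\sum_w(\deg w-2)=d_\varphi-2$. If $m_\rho=0$, then $d_\varphi=2$, so $A=K_2$, which has only one face. By Lemma 4.2 the complement of $\rho$ is $A$, so $G=K_2$, impossible. So $m_\rho\ge1$, and $Q_\rho=2-\sum_w(2\deg w-8)\le0$, as each term is at least 2.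

## 7. Regions with several sides: five units for every class

Fix a region $\rho$ with $b\ge2$. This section proves $Q_\rho\le-3$.

**Step 8 (flags).** This step refines foreign corners so that they can be charged to edges. A flag is a triple $(e,x,F)$ with $e$ a non-$H$ edge in $\rho$, $x$ a class endpoint of $e$, and $F$ a face beside $e$. It is foreign if the $H$-edge of $F$ is not incident with $x$; equivalently, both edges of $F$ at $x$ are non-$H$, so $F$ is a foreign corner at $x$. Each foreign corner has two foreign flags, so $2\sum_\varphi\nu_\varphi$ is the number of foreign flags.

A z-edge is an edge in $\rho$ joining two different classes; $fz(e)$ is its number of foreign flags, at both ends. For a single $w$, $fs(w)$ is the number of foreign flags $(wa,a,F)$. By (N1) no non-$H$ edge joins two vertices of one class, so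
$$2\sum_\varphi\nu_\varphi=\sum_wfs(w)+\sum_{e}fz(e),$$
where $e$ runs over z-edges. Each face beside a z-edge has only one $H$-edge, which cannot meet both classes, so at least one of the two flags of $e$ in that face is foreign. Hence $fz(e)\ge2$.

Example: in the band of the two-cap icosahedron all ten edges are z-edges. Beside $e=f_{1,l}f_{2,l}$ lie the faces $f_{2,l}f_{1,l}f_{1,l+1}$, foreign at $f_{2,l}$ only, and $f_{1,l}f_{2,l-1}f_{2,l}$, foreign at $f_{1,l}$ only. So $fz(e)=2$.

**Step 9 (what a single can serve).** This step bounds how many classes profit from one single. For a single $w\in\rho$ and a side $\varphi=(A,\rho)$ let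
$$\kappa_\varphi(w)=[w\text{ has a neighbor in }A\setminus U_\varphi]+\#\{\text{foreign flags }(wa,a,F):a\in U_\varphi\}.$$

**Lemma 7.1.** If $w$ has degree $D$, then $\sum_\varphi\kappa_\varphi(w)\le fs(w)+\lfloor D/2\rfloor\le fs(w)+2D-8$.

*Proof.* Consider cyclically consecutive neighbors $x,y$ of $w$ and the face $F$ between $wx$ and $wy$.

(i) If $x,y$ are in the same class, then by (N1) $xy$ is an $H$-edge of $F$. So $F$ is the triangle $wxy$ with $H$-edge $xy$, and neither of the flags of $wx$, $wy$ in $F$ is foreign.

(ii) If $x,y$ are in different classes, the $H$-edge of $F$ cannot meet both $x$ and $y$, so at least one of the two flags in $F$ is foreign.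

If all neighbors of $w$ lie in one class, there are no foreign flags and the sum is at most $1$. Otherwise split the class neighbors into intervals: maximal blocks of consecutive neighbors in one class. (For example, if the neighbors in cyclic order are $x_1,x_2\in A$, $y\in B$ and two singles, the intervals are $\{x_1,x_2\}$ and $\{y\}$.) An interval $I$ has $e_I$ members and two outer flags, one at its first and one at its last member, in the faces just before and just after $I$. Let $f_I$ be the number of foreign outer flags. Inner flags are not foreign by (i), so $fs(w)=\sum_If_I$. Write $U$ for $U_\varphi$, where $\varphi$ is the side of the class of $I$, and put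
$$\kappa_I=[I\not\subseteq U]+\#\{\text{foreign flags of }I\text{ at vertices of }U\}.$$
Then $\sum_\varphi\kappa_\varphi(w)\le\sum_I\kappa_I$ and $\kappa_I\le f_I+1$. Call $I$ bad if $\kappa_I=f_I+1$. Then $I\not\subseteq U$, and all foreign flags of $I$ are at vertices of $U$. If $e_I=1$, the member is not in $U$, so $f_I=0$. If $e_I=2$, one member is not in $U$ and its outer flag is not foreign, so $f_I\le1$. In all cases a bad $I$ has $e_I+(2-f_I)\ge3$.

Let there be $g$ intervals, $\beta$ of them bad, and $D_S$ single neighbors. Of the $D$ faces at $w$, $\sum_I(e_I-1)=D-D_S-g$ are inner to intervals. Each of the other $D_S+g$ faces contains at most one non-foreign outer flag, by (ii). Hence $\sum_I(2-f_I)\le D_S+g$. Each non-bad interval has at least one member, so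
$$3\beta\le\sum_{\text{bad}}e_I+\sum_{\text{bad}}(2-f_I)\le[D-D_S-(g-\beta)]+[D_S+g]=D+\beta,$$
i.e. $\beta\le D/2$. So $\sum_\varphi\kappa_\varphi(w)\le fs(w)+\beta\le fs(w)+\lfloor D/2\rfloor$. Finally $\lfloor D/2\rfloor\le2D-8$ for $D\ge5$: equality $2=2$ at $D=5$, and the right side grows faster. $\square$

**Step 10 (what a side collects).** This step rewrites $Q_\rho$ as demand minus collection, side by side. For a side $\varphi=(A,\rho)$ and $a\in A$ let $z_a$ be the number of z-edges in $\rho$ at $a$. For $a\in U_\varphi$ let
$$\tau_a=z_a+\#\{\text{foreign flags }(e,a,F)\text{ in }\rho:e\text{ joins }a\text{ to a single}\}.$$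
Let $N_\varphi$ be the set of vertices joined to $A\setminus U_\varphi$ by non-$H$ edges in $\rho$, let $N^s_\varphi$ be the set of singles in it, and let
$$L_\varphi=|N^s_\varphi|+\sum_{a\in A\setminus U_\varphi}z_a+\sum_{a\in U_\varphi}\tau_a .$$
(In the band of the two-cap icosahedron $U_\varphi=\emptyset$ for both sides, and $L_\varphi=10$.) Each z-edge is counted once at each end, so $\sum_\varphi L_\varphi=\sum_w\sum_\varphi\kappa_\varphi(w)+2\,\#\{\text{z-edges}\}$. By Lemma 7.1 and Step 8,
$$\sum_\varphi L_\varphi\le\sum_w(2\deg w-8)+\Bigl(2\sum_\varphi\nu_\varphi-\sum_efz(e)\Bigr)+2\,\#\{\text{z-edges}\},$$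
that is, $\sum_w(2\deg w-8)+2\sum_\varphi\nu_\varphi\ge\sum_\varphi L_\varphi+\sum_e(fz(e)-2)$. Insert this into the definition of $Q_\rho$:
$$Q_\rho\le-3+\sum_\varphi(5+u_\varphi-L_\varphi)-\sum_e(fz(e)-2).\tag{5}$$
We want every side to collect $L_\varphi\ge5+u_\varphi$.

We shall need lower bounds on $\tau_a$. An edge bounding a foreign corner at $a$ contributes at least 1 to $\tau_a$: as a z-edge, or by its foreign flag. If $h_a=2$, two edges bound the foreign corner guaranteed by Step 5, so
$$\tau_a\ge2+\ell_a,\qquad \ell_a=\#\{\text{z-edges at }a\text{ that are the only edge of their corner of }\varphi\},$$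
since such lonely edges bound no foreign corner. If $h_a=1$, at least four edges lie in the only corner, and each bounds a foreign corner, so $\tau_a\ge4$.

**Step 11 (5-connectivity enters).** This step sorts the sides into three types. For a side $\varphi=(A,\rho)$ let $V_{out}$ be the set of vertices of $G$ in the open face $\Phi$, let $V_{in}=V(G)\setminus V_{out}\supseteq A$, and $C=U_\varphi\cup N_\varphi$. Here $U_\varphi\subseteq A$, and $N_\varphi\subseteq V_{out}$ since no non-$H$ edge joins two vertices of $A$. An edge from $V_{in}$ to $V_{out}$ starts in $A$ and lies in $\rho$. So there is no edge between $V_{in}\setminus U_\varphi$ and $V_{out}\setminus N_\varphi$. If both sets are nonempty, $C$ is a cutset and $|C|\ge5$. Hence one of the following holds: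

- (D0) $|C|\ge5$ and $V_{in}\ne U_\varphi$;
- (D1) $V_{in}=U_\varphi$;
- (D2) $V_{in}\ne U_\varphi$, $|C|\le4$ and $V_{out}=N_\varphi$.

In the two-cap icosahedron, for $A\ni N$, $C$ is row 2: type (D0).

**Step 12 (a side of type (D2): then $Q_\rho\le-3$).** This step handles the case where the outside of $A$ is tiny, by an exact count with (3). Let $\varphi=(A,\rho)$ be of type (D2) and $o=|V_{out}|=|C|-|U_\varphi|\le4-|U_\varphi|$. Every vertex of $V_{out}=N_\varphi$ is adjacent to $A$. The other sides of $\rho$ belong to $g=b-1\ge1$ classes $A_i\subseteq V_{out}$ with $s_i\ge2$ vertices, so $o\ge2$.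

A face of $A_i$ not containing $\rho$ contains no vertex: by Lemma 4.2 such a vertex would be in $V_{out}$, but $A_i$ separates it from $A$, so it is not adjacent to $A$. It contains no edge either, by (N1). So it is a face of $G$ all of whose edges are in $H$, a T-face. Hence $o=m_\rho+\sum s_i$. Let $A_i$ have $T_i$ such faces. Then it has $T_i+1$ faces, $s_i-1+T_i$ edges, and
$$d_i=2(s_i-1+T_i)-3T_i=2(s_i-1)-T_i .$$
As $s_i\le4$, all its $H$-degrees are at most 3, and its vertices with $h\le2$ are all allocated to $(A_i,\rho)$, its only non-T side. So $u_i=3s_i-2(s_i-1+T_i)=s_i+2-2T_i$, and
$$u_i-2d_i=6-3s_i\le0 .$$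

The face $\Phi$ contains $d_\varphi+\sum d_i+\sum T_i$ faces of $G$. Let $e_{out}=|E(G[V_{out}])|$ and let $e_\alpha$ be the number of edges from $V_{out}$ to $A$. The graph formed by $A$ and everything in $\Phi$ is connected, and no other edges lie in $\Phi$. Euler's formula for it, with $|A|-|E(A)|+\#\text{faces}(A)=2$ and $d_i+T_i=2(s_i-1)$, gives
$$(o+1)-(e_{out}+e_\alpha)+d_\varphi+\sum_i2(s_i-1)=2.\tag{6}$$
Three facts: $2e_{out}+e_\alpha\ge5o$ (degrees); $e_{out}\le2o-3$, since $G[V_{out}]$ is outerplanar, all its vertices lying on its face that contains $A$; and $\sum(s_i-1)=o-m_\rho-g$. So
$$d_\varphi=1-o+e_{out}+e_\alpha-2(o-m_\rho-g)\ge1+4o-e_{out}-2(o-m_\rho-g)\ge4+2m_\rho+2g .$$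
By (3), with $b=g+1$,
$$Q_\rho\le(g+6)+4m_\rho-2(4+2m_\rho+2g)+u_\varphi=-2-3g+u_\varphi .$$
If $o=4$, then $U_\varphi=\emptyset$ and $u_\varphi=0$. If $o=3$, then $|U_\varphi|\le1$ and $u_\varphi\le2$. If $o=2$, then $V_{out}$ is one class $K_2$, $e_{out}=1$, and (6) gives $e_\alpha=d_\varphi+2$; since $e_\alpha=d_\varphi+\nu_\varphi$ by Step 3, $\nu_\varphi=2$. A vertex of $U_\varphi$ with $h=1$ would need 3 foreign corners, so $u_\varphi=|U_\varphi|\le2$. In all cases $Q_\rho\le-2-3+2=-3$.

From now on no side of $\rho$ is of type (D2).

**Step 13 (sides of types (D0) and (D1)).** This step shows that every side collects enough, except for $K_2$, which may miss one unit.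

Type (D0). For a class vertex $x\in N_\varphi$ let $\mathrm{mult}(x)\ge1$ be the number of z-edges in $\rho$ from $x$ to $A\setminus U_\varphi$. Then $\sum_{a\in A\setminus U_\varphi}z_a=\sum_x\mathrm{mult}(x)$, and $|N_\varphi|\ge5-n_1-n_2$, so
$$L_\varphi\ge|N_\varphi|+\sum_x(\mathrm{mult}(x)-1)+2n_2+4n_1+\sum_{h_a=2}\ell_a\ge5+u_\varphi+\sum_x(\mathrm{mult}(x)-1)+\sum_{a\in U_\varphi,\,h_a=2}\ell_a,\tag{7}$$
because $5-n_1-n_2+2n_2+4n_1=5+n_2+3n_1\ge5+u_\varphi$.

Type (D1). Here $A=U_\varphi$ has maximum $H$-degree at most 2, so $A$ is a path or a cycle, and no vertex lies in another face of $A$.

- $A$ is a cycle. Its other face contains no vertices, and no edges by (N1), so it is a T-face and $A$ is a triangle. Then $u_\varphi=3$. Each vertex has at least 3 non-$H$ edges, all in its unique non-T corner, and each of them bounds a foreign corner. So $\tau_a\ge3$, $L_\varphi\ge9>5+u_\varphi$, and every $\ell_a=0$.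
- $A$ is a path with $t\ge3$ vertices. Then $u_\varphi=t+2$ and $L_\varphi\ge4+4+2(t-2)+\sum\ell_a\ge5+u_\varphi+\sum\ell_a$, the sum running over the inner vertices.
- $A=K_2$. Then $u_\varphi=4$ and $L_\varphi\ge8=5+u_\varphi-1$.

A class $K_2$ has one face and both its vertices are allocated to its only side, so it is always of type (D1).

**Step 14 (compensation for $K_2$).** This step finds, for each $K_2$ that misses a unit, an unused unit elsewhere in (5). Let $A=K_2$ with $L_\varphi=8$ and choose $a\in A$. Then $\tau_a=4$, so $a$ has exactly four non-$H$ edges $e_1,\dots,e_4$, in this order, each contributing exactly 1, and the three corners between them are foreign. The edges $e_2,e_3$ have both flags at $a$ foreign; if one led to a single, it would contribute 2. So $e_2=ab'$ and $e_3=ac'$ are z-edges.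

Case 1: $fz(e)\ge3$ for some $e\in\{e_2,e_3\}$. Use one unit of $fz(e)-2$ in (5). If $e$ is used in this way from both of its ends, it is a middle edge at both ends; then all four of its flags are foreign, $fz(e)=4$, and two units are available.

Case 2: $fz(e_2)=fz(e_3)=2$. Then no flag of $e_2$ at $b'$ and no flag of $e_3$ at $c'$ is foreign. The face between $e_2$ and $e_3$ has an $H$-edge at $b'$ and one at $c'$; it has only one $H$-edge, so this is $b'c'$. So $b',c'$ lie in one class $B$; let $\psi=(B,\rho)$. Both faces beside $e_2$ have their $H$-edge at $b'$, so $e_2$ is the only edge of its corner of $\psi$. Likewise for $e_3$.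

If $b',c'\notin U_\psi$, then $\psi$ is not of type (D1), so it is of type (D0), and $a$ sends two edges to $B\setminus U_\psi$: $\mathrm{mult}(a)\ge2$ for $\psi$. Use the unit $\mathrm{mult}(a)-1\ge1$ in (7) for $\psi$.

If $b'\in U_\psi$, then $h_{b'}=2$, because for $h_{b'}=1$ the only corner would have at least 4 edges. So $e_2$ contributes to $\ell_{b'}$, and $B$ is neither $K_2$ nor a triangle of type (D1), where all $\ell$ vanish. Use this unit of $\ell_{b'}$, in (7) or in the path case. The case $c'\in U_\psi$ is analogous.

One vertex $a$ is chosen for each such $K_2$, and each used unit determines $a$: as the end from which the edge is used, as the vertex $x=a$ in (7), or as the far end of the edge counted in $\ell_{b'}$ or $\ell_{c'}$. So all used units are distinct, and they never belong to a side that itself misses a unit. Hence the sums in (5) after $-3$ are at most $0$ in total, and $Q_\rho\le-3$.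

## 8. Proof of Theorem 1

**Step 15 (conclusion of the upper bound).** This step adds up the regions. By (4) and Sections 6 and 7, $V+5\le\sum_\rho Q_\rho\le0$, so $7k\le7(p+m)\le3n-5$.

Let $n\ge43$. If $p\ge2$, then $\sum_\rho(b_\rho-1)=(M-s+2p)-(1+p+M-s)=p-1\ge1$, so some region has $b\ge2$. It is not a T-region, so $V+5\le-3$ and $7k\le3n-8$. If $p=1$, then by (2) $m\le(2n-4)/5$, and $k\le m+1\le(2n+1)/5$. If $7k\ge3n-7$, then $5(3n-7)\le35k\le7(2n+1)$, i.e. $n\le42$, a contradiction. So $7k\le3n-8$. $\square$

## 9. The shape of an extremal graph

Let us read off from Section 7 what a graph with $7k=3n-8$ may look like. By (4) we want all $h_v=3$, one region with $Q_\rho=-3$, and $Q_\rho=0$ elsewhere. Suppose that all $p$ classes are sides of one region $\rho$ with all $\nu_\varphi=u_\varphi=0$, and all singles in $\rho$ have degree 5. Then $Q_\rho=-3$ means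
$$5p=2\,m_\rho .$$
So think of each class as contracted to a vertex with five neighbors, all of them singles, and of each single as adjacent to two classes and three singles. The singles then form a cubic plane graph; put one class into each of its faces. A cubic plane graph with $p$ faces (connected) has only $2p-4$ vertices, and we need $\frac52p$ singles. So $\frac p2+4$ singles are missing. We add them by subdividing edges of the cubic graph. A subdividing single has two single neighbors and the two classes beside its edge as neighbors, so degree 4; its fifth edge will be a second edge to one of these two classes.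

The construction below does this, with the dual of a triangulation $T_r$ as cubic graph. Inside, the classes are cut out of graphs like $W_{32}$, where all $h_v=3$ and all regions have $Q_\rho=0$. The main work is to prove 5-connectivity. We first prove a lemma that turns cutsets into curves.

## 10. Separating curves through vertices and faces

**Definition 10.1 (radial graph).** Let $\Gamma$ be a connected plane graph. Its radial graph has as vertices the vertices of $\Gamma$ and one point in each face, with one arc, inside the face, for each corner of the face, joining the point to the vertex of the corner. Example: for a triangle the radial graph is $K_{2,3}$.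

**Lemma 10.2.** Let $\Gamma$ be a connected plane graph, $Y\subseteq V(\Gamma)$, and let $a,b$ lie in different components of $\Gamma-Y$. Then there is a simple closed curve $\gamma$ separating $a$ from $b$ that meets $\Gamma$ only in vertices of $Y$. It can be chosen as a cycle of the radial graph, i.e. it passes alternately through distinct vertices of $Y$ and distinct faces.

*Proof.* Let $K$ be the component of $\Gamma-Y$ containing $a$. Call an edge a $K$-edge if it has an end in $K$. Let $J$ be the set of radial arcs at corners between a $K$-edge and a non-$K$-edge. All edges at a vertex of $K$ are $K$-edges, and no edge at a vertex outside $K\cup Y$ is one, so at the vertex end the arcs of $J$ meet only $Y$. The type of edge changes an even number of times around a vertex and along a facial walk, so all degrees in $J$ are even, and $J$ is an edge-disjoint union of cycles of the radial graph.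

Let $P$ be a path in $\Gamma$ from $a$ to $b$. Its first edge is a $K$-edge, its last edge is not, and the type changes along $P$ only at vertices of $Y$; so it changes there an odd number of times. At a vertex $y\in Y$ of $P$ with incoming edge $e$ and outgoing edge $e'$, the number of arcs of $J$ at $y$ to the left of $P$ is odd if and only if $e,e'$ have different types. Push $P$ slightly to the left at each of its vertices in $Y$. The resulting curve from $a$ to $b$ crosses $J$ transversally, an odd number of times in total. So it crosses one of the cycles an odd number of times, and this cycle separates $a$ from $b$. $\square$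

**Corollary 10.3.** A simple plane triangulation with at least 6 vertices in which no cycle of length 3 or 4 has vertices on both sides is 5-connected.

*Proof.* Otherwise take a cutset $Y$ with $|Y|\le4$, vertices $a,b$ in different components, and $\gamma$ as in Lemma 10.2 through vertices $x_1,\dots,x_q$ and faces $F_1,\dots,F_q$, with $F_i$ between $x_i$ and $x_{i+1}$. Faces are bounded by 3-cycles, so a face has one corner at each of its vertices and $q\ge2$. The arc of $\gamma$ in $F_i$ can be slid inside $F_i$ to the edge $x_ix_{i+1}$ of $F_i$ without passing a vertex. If $q=2$, then $F_1,F_2$ are the two faces beside the edge $x_1x_2$, and one side of $\gamma$ contains no vertex, a contradiction. If $q\in\{3,4\}$, we obtain a cycle $x_1\dots x_q$ of the graph separating $a$ from $b$, a contradiction. $\square$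

## 11. Two wheel graphs on 32 and 18 vertices

**Step 16 (pentagons with centers).** This step provides the material for the classes. Let $L$ be a simple cubic plane graph whose faces are bounded by 5-cycles and 3-cycles, without 4-cycles, whose only 3-cycles are its triangular faces, and in which the common vertices of two pentagonal faces, if any, are the two ends of one common edge. Put a new vertex, a center, in each pentagon and join it to the 5 vertices of the pentagon. This gives a triangulation $W$.

**Lemma 11.1.** $W$ is 5-connected.

*Proof.* We show that each cycle of length 3 or 4 has a side without vertices and apply Corollary 10.3. Pentagons have no chords, since a chord would create a 4-cycle in $L$; centers are pairwise non-adjacent. A 3-cycle with a center $c$ is $cxx'$ with $xx'$ an edge of the pentagon of $c$, so it bounds a face. A 3-cycle without a center is a triangular face.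

A 4-cycle contains a center, since $L$ has no 4-cycle. Suppose it is $c\,x\,y\,x'$ with one center $c$. Either $xx'\in E(L)$: then $xyx'$ is a triangular face, $xx'$ is an edge of the pentagon, and the cycle bounds the two faces $cxx'$ and $xyx'$. Or $x,x'$ are not adjacent, and they have a common neighbor on the pentagon; it is $y$, as $L$ has no 4-cycle, and the cycle bounds the faces $cxy$ and $cyx'$. If the 4-cycle has two centers $c,c'$, they are opposite on it, and the other two vertices $x,x'$ are common to both pentagons; so $xx'$ is their common edge, and the cycle bounds $cxx'$ and $c'xx'$. $\square$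

For $L$ the dodecahedron, the hypotheses hold (girth 5; two faces share one edge or nothing), and $W=W_{32}$.

For a smaller example take a hexagon $u_1v_1u_2v_2u_3v_3$, a triangle $x_1x_2x_3$ inside with edges $x_iu_i$, and a triangle $y_1y_2y_3$ outside with edges $y_iv_i$ (indices mod 3). Its faces are the two triangles and six pentagons
$$I_i=x_iu_iv_iu_{i+1}x_{i+1},\qquad O_i=y_iv_iu_{i+1}v_{i+1}y_{i+1}.$$
The neighborhoods are $N(u_i)=\{v_{i-1},v_i,x_i\}$, $N(v_i)=\{u_i,u_{i+1},y_i\}$, $N(x_i)=\{x_{i+1},x_{i+2},u_i\}$, $N(y_i)=\{y_{i+1},y_{i+2},v_i\}$. Any two of these sets share at most one element, so there is no 4-cycle. The ends of each of the edges $u_iv_i$, $v_iu_{i+1}$, $x_iu_i$, $y_iv_i$ have no common neighbor, so the only 3-cycles are the two triangles. The intersections are $I_i\cap I_{i+1}=\{u_{i+1},x_{i+1}\}$, $I_i\cap O_i=\{v_i,u_{i+1}\}$, $I_i\cap O_{i-1}=\{u_i,v_i\}$, $O_i\cap O_{i+1}=\{v_{i+1},y_{i+1}\}$, each the ends of a common edge, and $I_i\cap O_{i+1}=\emptyset$. So $W=W_{18}$, with $12+6$ vertices, is 5-connected.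

Color $L$ with one color and the centers with distinct new colors. Every face of $W$ contains an edge of $L$, so this is non-rainbow: $W_{32}$ gets 13 colors and $W_{18}$ gets 7, and both attain $7k=3n-5$.

## 12. The triangulation $T_r$ and the skeleton $\Gamma_j$

**Step 17 (the triangulation $T_r$, $r\ge2$).** This step builds the triangulation whose dual carries most of the singles. Vertices: poles $N$ (row $0$) and $S$ (row $r+1$), and $f_{i,l}$ for $1\le i\le r$, $l\in\mathbb Z_5$. Each row $1,\dots,r$ is a 5-cycle whose edges $f_{i,l}f_{i,l+1}$ we call horizontal; $f_{i+1,l}$ is adjacent to $f_{i,l}$ and $f_{i,l+1}$; $N$ is adjacent to all of row 1 and $S$ to all of row $r$. This is a triangulation with $5r+2$ vertices and $10r$ triangles; $T_2$ is the icosahedron.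

**Lemma 12.1.** $T_r$ is 5-connected.

*Proof.* Let $|X|\le4$. Some column $\mathcal C=(f_{1,l},f_{2,l},\dots,f_{r,l})$, which is a path, avoids $X$. We show that every vertex outside $X$ is joined to $\mathcal C$ in $T_r-X$. A surviving pole is adjacent to $\mathcal C$. If a row has at most one deleted vertex, its survivors form a connected graph containing a vertex of $\mathcal C$. Call a row bad if at least 2 of its vertices are deleted, and let $v\notin X$ lie in a bad row $i$. It suffices that $v$ has a surviving neighbor outside the bad rows.

If row $i$ is the only bad row, at most 2 vertices outside it are deleted, and $v$ has at least 3 neighbors outside row $i$: two in each adjacent non-pole row, one in an adjacent pole row, and not both adjacent rows are poles. If there are two bad rows, nothing outside them is deleted, at least one of the rows $i\pm1$ is not bad, and $v$ has a neighbor in it. $\square$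

Consequently a 3-cycle of $T_r$ cannot have vertices on both sides, so it has a side that is a single face; and each 4-cycle has a side without vertices, which consists of exactly two triangles sharing an edge. Let $R$ be the dual graph of $T_r$, a cubic graph. It has girth at least 5, because a cycle of length at most 4 in $R$ would give an edge cut of at most 4 edges in $T_r$.

Each triangle has exactly one vertex alone in its row, its apex; the opposite edge, its base, is its only horizontal edge. Every horizontal edge $h$ is the base of exactly two triangles, denoted $h^+$ and $h^-$. A non-pole vertex has at most two neighbors in an adjacent row.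

**Step 18 (the skeleton).** This step builds the contracted graph of Section 9. Let $r=2j+2$ and $T=T_r$. Mark all edges $Nf_{1,l}$, $Sf_{r,l}$, and $f_{2i,l}f_{2i+1,l}$ for $1\le i\le j$; their double sides are $f_{1,l}$, $f_{r,l}$ and $f_{2i+1,l}$, respectively. Marked edges are non-horizontal. Each non-pole is in exactly one marked edge, each pole in five. A non-pole is double if it is the double side of its marked edge (rows $1$, $r$, and $3,5,\dots,2j+1$). All other vertices of $T$ (the poles and rows $2,4,\dots,2j$) are cap vertices. Every marked edge has one double end and one cap end.

Let $S_0$ be $R$ with every $R$-edge dual to a marked edge subdivided once. Its vertices are t-vertices (triangles of $T$) and d-vertices (marked edges); together they are the S-vertices. For a non-pole $f$ let $d_f$ be the d-vertex of its marked edge. The faces of $S_0$ are called cells; there is one cell for each $f\in V(T)$. The graph $\Gamma=\Gamma_j$ is $S_0$ plus a vertex, called a big and also denoted $f$, in each cell $f$, adjacent to the t-vertices whose base contains $f$ and to the d-vertices of marked edges at $f$. Then $\Gamma$ is a connected plane graph, and: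

- a non-pole big $f$ has exactly five neighbors, $h_1^\pm,h_2^\pm$ (where $h_1,h_2$ are the horizontal edges at $f$) and $d_f$; a pole has exactly five neighbors, its five d-vertices;
- each S-vertex is adjacent to exactly two bigs; for the d-vertex $d$ of a marked edge $ff'$ we have $N(d)=\{t,t',f,f'\}$, where $t,t'$ are the triangles containing $ff'$.

Example: for $j=0$, $T$ is the icosahedron, the ten edges at the poles are marked, and $\Gamma_0$ has 20 t-vertices, 10 d-vertices and 12 bigs. In general $p=|V(T)|=12+10j$, and the number $10+5j$ of d-vertices is the $\frac p2+4$ of Section 9.

## 13. Small cutsets of the skeleton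

**Proposition 13.1.** Let $|Y|\le4$ and let $a,b$ lie in different components of $\Gamma-Y$. Then $Y=N(d)$ for some d-vertex $d\in\{a,b\}$. Hence in that case $\Gamma-Y$ consists of $\{d\}$ and one further component.

*Proof.* The proof takes up the rest of this section.

**Step 19 (pushing the curve off the S-vertices).** This step translates a cutset into a closed walk of length at most 4 in $T$. Take $\gamma$ from Lemma 10.2. Let $Z\subseteq Y$ be the set of vertices on $\gamma$, and $\sigma\le4$ the number of S-vertices in $Z$. The curve $\gamma$ meets $S_0$ only in these $\sigma$ vertices. Let $\gamma$ pass at such a vertex $q$ from cell $f$ to cell $f'$. Each cell has at most one sector at $q$ if $q$ is a t-vertex, and the d-vertex of $ff'$ has exactly the two sectors $f,f'$. If $f=f'$, push $\gamma$ at $q$ into $f$. If $f\ne f'$, then $ff'\in E(T)$ and the dual $R$-edge contains $q$; push so that the curve crosses, close to $q$, just this $R$-edge. The new simple closed curve $\gamma'$ crosses $S_0$ in at most $\sigma$ points, at most one near each S-vertex of $Z$, and no vertex off $\gamma$ changes side.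

The crossings form a closed walk of length at most 4 in $T$. Let $E'$ be the set of edges of $T$ whose dual edge is crossed an odd number of times. All its degrees are even and $|E'|\le4$, so $E'$ is empty, a 3-cycle, or a 4-cycle. Two adjacent $R$-vertices are on different sides of $\gamma'$ if and only if the dual of their $R$-edge is in $E'$. So, by the consequences of Lemma 12.1, one side of $\gamma'$ contains, respectively: no $R$-vertex; exactly one $R$-vertex $v$; exactly two $R$-vertices $v,v'$, adjacent in $R$. Call this side of $\gamma'$, and the corresponding side of $\gamma$, the inside. "Strictly inside" means inside $\gamma$ and not on it; "closed inside" means strictly inside or on $\gamma$. All neighbors of a strictly inside vertex are closed inside.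

**Step 20 (what can be inside).** This step lists the S-vertices inside in each case.

$E'=\emptyset$. No t-vertex is strictly inside. If a d-vertex $x$ is strictly inside, with t-neighbors $t,t'$, then $\gamma'$ crosses both segments $xt,xt'$ of its $R$-edge. As $x\notin Z$, these crossings are near $t$ and $t'$, so $t,t'\in Z$.

$E'$ a 3-cycle. The number of crossings is odd and at most 4, so there are exactly three, one on each $R$-edge $e_k=vv_k$ at $v$ ($k=1,2,3$), near distinct $q_k\in Z\cap\{v,d_k,v_k\}$, where $d_k$ is the d-vertex on $e_k$, if any. There may be a fourth vertex $q_4$ of $Z$; if it is an S-vertex, $Z$ contains no big. Uncrossed $R$-edges have both ends on one side, and only $v$ is inside $\gamma'$; so strictly inside S-vertices are among $v,d_1,d_2,d_3$. Closed-inside t-vertices are among $v,v_1,v_2,v_3,q_4$, and closed-inside d-vertices among $d_1,d_2,d_3,q_4$. By girth, the $v_k$ are pairwise non-adjacent in $R$.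

$E'$ a 4-cycle. There are exactly four crossings, so $Z$ consists of four S-vertices, each near a crossing on one of the edges $e_1=vv_1$, $e_2=vv_2$, $e_3=v'v_3$, $e_4=v'v_4$ other than $e_0=vv'$ at $v,v'$, and lying on that closed $R$-edge. Let $d_k$ be the d-vertex on $e_k$, if any. Strictly inside S-vertices are among $v,v',d_0,\dots,d_4$, closed-inside t-vertices among $v,v',v_1,\dots,v_4$, and closed-inside d-vertices among $d_0,\dots,d_4$. By girth at least 5, $v,v',v_1,\dots,v_4$ are distinct and induce in $R$ exactly the edges $e_0,\dots,e_4$.

**Step 21 (no pole is strictly inside).** This step excludes poles, by counting d-vertices. Suppose a pole $P$ is strictly inside. Its five d-vertices, the P-d's, are closed inside.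

$E'=\emptyset$: let $c\le4$ of the P-d's be in $Z$. The other $5-c\ge1$ are strictly inside, with their adjacent triangles in $Z$. The P-d's and the triangles at $P$ alternate on a 10-cycle, so these are at least $\min(5,6-c)$ triangles, and $|Z|\ge c+\min(5,6-c)\ge5$, a contradiction. 3-cycle: closed-inside d-vertices are among $d_1,d_2,d_3,q_4$, fewer than five. 4-cycle: $e_0,e_1,e_2$ are dual to the three edges of the triangle $v$, at most two of which contain $P$; so at most two of $d_0,d_1,d_2$ are P-d's, and at most four of $d_0,\dots,d_4$, a contradiction.

**Step 22 (no non-pole big is strictly inside).** This step excludes the other bigs, using the four triangles next to them. Suppose a non-pole $g$ is strictly inside. Let $h_1=gg_1$ and $h_2=gg_2$ be the horizontal edges at $g$. The t-vertices $h_1^\pm,h_2^\pm$ and $d_g$ are closed inside, and $h_1^+h_1^-$, $h_2^+h_2^-$ are two disjoint edges of $R$.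

$E'=\emptyset$: no t-vertex is strictly inside, so $Z=\{h_1^\pm,h_2^\pm\}$. So $d_g$ is strictly inside, and its other big $g'\notin Z$ is strictly inside, hence a non-pole by Step 21. By the same argument $Z$ consists of the four t-neighbors of $g'$, so $h_1,h_2$ are the horizontal edges at $g'$, and $g'=g$, a contradiction.

3-cycle: the two disjoint edges of $R$ have their ends among $v,v_1,v_2,v_3,q_4$, where $v,v_1,v_2,v_3$ induce a star. So $q_4$ is a t-vertex (hence $Z$ contains no big), and up to renaming $h_1,h_2$ we have $\{h_1^\pm\}=\{v,v_i\}$, $\{h_2^\pm\}=\{v_k,q_4\}$ with $i\ne k$. The adjacent triangles $v$ (base $gg_1$) and $v_k$ (base $gg_2$) share an edge. It is not a base, because the bases differ and each triangle has only one horizontal edge. So it contains exactly one vertex of the row of $g$, common to both bases, namely $g$; it joins $g$ to a common apex $P$. This $P$ is adjacent to the three distinct vertices $g_1,g,g_2$ of an adjacent row, so it is a pole, and $d_g$, the d-vertex of $gP$, lies on $vv_k$. As $v$ is the only t-vertex that can be strictly inside, $v_i,v_k,q_4\in Z$.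

If $v\notin Z$, then $v$ is strictly inside, so its neighbor $g_1$, which is not in $Z$, is strictly inside. Then the two triangles on the other horizontal edge at $g_1$ are also closed inside. That makes six closed-inside t-vertices, but there are at most five. If $v\in Z$, then $Z=\{v,v_i,v_k,q_4\}$, so $d_g$ is strictly inside, and the pole $P\notin Z$ is strictly inside, contradicting Step 21.

4-cycle: two disjoint edges among $e_0,\dots,e_4$ are $vv_k$, $v'v_l$ with $k\in\{1,2\}$, $l\in\{3,4\}$; say $\{h_1^\pm\}=\{v,v_k\}$, $\{h_2^\pm\}=\{v',v_l\}$. As before, $v,v'$ have as common apex a pole $P$, and $d_g$ lies on $e_0$. If $v\notin Z$, then $v$ and hence $g_1$ (not in $Z$, as $Z$ has no big) are strictly inside. The two triangles on the other horizontal edge at $g_1$ are adjacent in $R$ and must be the two remaining closed-inside t-vertices, one of $v_1,v_2$ and one of $v_3,v_4$; but these are not adjacent, a contradiction. So $v\in Z$, and symmetrically $v'\in Z$. Also $v_k,v_l\in Z$, as they are closed inside but cannot be strictly inside. Then $Z=\{v,v',v_k,v_l\}$, so $d_g$ is strictly inside, and so is $P$, contradicting Step 21.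

**Step 23 (end of the proof).** This step identifies the cutset. One of $a,b$ is strictly inside. By Steps 21 and 22 any strictly inside vertex $x$ is an S-vertex, and its two adjacent bigs are in $Z$. So $\sigma\le2$, hence there are at most two crossings and $E'=\emptyset$. So $x$ is not a t-vertex; it is a d-vertex with both t-neighbors in $Z$, and $Z=N(x)$. Every strictly inside vertex $x'$ satisfies $Z=N(x')$, hence $x'=x$, since the bigs in $Z$ determine the marked edge. So $x\in\{a,b\}$, and $Y\supseteq Z=N(x)$ with $|Y|\le4$ gives $Y=N(x)$.

If $\Gamma-Y$ had two components other than $\{x\}$, apply what we have proved to vertices $a',b'$ of them: $Y=N(d')$ with $d'\in\{a',b'\}$, so $d'=x$, a contradiction. $\square$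

## 14. Gadgets and fans

Each big will be replaced by a gadget that becomes a class together with private singles. To transfer connectivity from $\Gamma$ to the final graph we need five paths from every gadget vertex to the five outside neighbors.

**Definition 14.1 (fan).** Let a gadget $K$ have five outer neighbors $y_1,\dots,y_5$. A fan from $y\in K$ consists of five paths from $y$ to $y_1,\dots,y_5$, sharing only $y$, with all vertices except the ends $y_i$ in $K$.

**Step 24 (caps).** This step treats the gadget for cap vertices. Let $W\in\{W_{32},W_{18}\}$ and let $c$ be a center with neighbors $b_1,\dots,b_5$ in cyclic order. The cap is $K=W-c$, with outer cycle $b_1\dots b_5$, and each $y_i$ is joined to $b_i$. Every $y\in K$ has a fan: by Menger's theorem take five internally disjoint $y$–$c$ paths in the 5-connected $W$. As $\deg c=5$, they use all the edges $b_ic$; replace $c$ by $y_i$ at the end of the path through $b_i$.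

**Step 25 (the gadget $K^*$ for double vertices).** This step gives a gadget with six attachments, two of which go to the same outside vertex. Its vertices are $a_i,b_i,c_i$ ($i\in\mathbb Z_3$) and $o$, with class edges $a_ib_i$, $b_ic_i$, $c_ia_i$, $a_ib_{i+1}$, $c_io$. This is a plane cubic graph with three triangular faces $a_ib_ic_i$, three pentagons $P_i=(a_i,b_{i+1},c_{i+1},o,c_i)$ and the outer hexagon $(a_1,b_2,a_2,b_3,a_3,b_1)$; indeed $10-15+7=2$ and $9+15+6=30$. Add a center $p_i$ in $P_i$, adjacent to its five vertices. $K^*$ has 13 vertices. Outer neighbors: $y_1=:d$ is joined to both $a_1$ and $b_2$; $y_2$ to $a_2$, $y_3$ to $b_3$, $y_4$ to $a_3$, $y_5$ to $b_1$.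

Every vertex of $K^*$ has a fan to $d,y_2,\dots,y_5$. For the check, the neighbors of the centers are $p_1:a_1,b_2,c_2,o,c_1$; $p_2:a_2,b_3,c_3,o,c_2$; $p_3:a_3,b_1,c_1,o,c_3$. A path is written by its vertices in $K^*$ after the starting vertex; a path ending in $a_2,b_3,a_3,b_1$ continues to $y_2,y_3,y_4,y_5$, respectively; "$\to d$" continues to $d$; "own" is the direct edge to the vertex's own outer neighbor.

- $o$: $p_1a_1\to d$; $c_1b_1$; $c_2a_2$; $p_2b_3$; $c_3a_3$.
- $c_1$: $a_1\to d$; $b_1$; $p_3a_3$; $p_1c_2a_2$; $oc_3b_3$.
- $c_2$: $b_2\to d$; $a_2$; $p_2b_3$; $p_1c_1b_1$; $oc_3a_3$.
- $c_3$: $a_3$; $b_3$; $p_3b_1$; $p_2a_2$; $op_1a_1\to d$.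
- $a_1$: $\to d$; $b_1$; $b_2a_2$; $c_1p_3a_3$; $p_1oc_3b_3$.
- $b_2$: $\to d$; $a_2$; $a_1b_1$; $c_2p_2b_3$; $p_1oc_3a_3$.
- $b_1$: own; $a_1\to d$; $a_3$; $p_3c_3b_3$; $c_1oc_2a_2$.
- $a_2$: own; $b_2\to d$; $b_3$; $p_2c_3a_3$; $c_2oc_1b_1$.
- $a_3$: own; $b_3$; $b_1$; $c_3p_2a_2$; $p_3c_1a_1\to d$.
- $b_3$: own; $a_3$; $a_2$; $c_3p_3b_1$; $p_2c_2b_2\to d$.
- $p_1$: $a_1\to d$; $b_2a_2$; $c_1b_1$; $c_2p_2b_3$; $oc_3a_3$.
- $p_2$: $a_2$; $b_3$; $c_3a_3$; $c_2b_2\to d$; $oc_1b_1$.
- $p_3$: $a_3$; $b_1$; $c_3b_3$; $c_1a_1\to d$; $oc_2a_2$.

## 15. The extremal graphs: Theorem 2(a) and (b)

**Step 26 (assembly and coloring).** This step defines the graphs and checks the faces. In $\Gamma_j$ replace every cap vertex $f$ by a cap, of $W_{32}$ or $W_{18}$ type, its five neighbors in cyclic order being joined to $b_1,\dots,b_5$. Replace every double vertex $f$ by $K^*$ with $y_1=d_f$ and $y_2,\dots,y_5$ its other neighbors in cyclic order starting from $d_f$. Gadgets are reflected if necessary, so that the cyclic orders agree. The result $G$ is a simple plane graph; write $K_f$ for the gadget replacing $f$.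

Give the non-center vertices of each gadget one color, private to the gadget; give the centers and the S-vertices pairwise distinct further colors. A face inside a gadget contains an edge between non-centers, which is monochromatic. Every face of $\Gamma$ lies in a cell and has the big of that cell on its boundary. So in a cap cell, the face between $y_i$ and $y_{i+1}$ contains $b_ib_{i+1}$; in a double cell there are the triangle $d\,a_1b_2$ and five faces containing $b_2a_2$, $a_2b_3$, $b_3a_3$, $a_3b_1$, $b_1a_1$. The coloring is non-rainbow.

**Proposition 15.1.** $G$ is 5-connected.

*Proof.* Let $X\subset V(G)$, $|X|\le4$, and let $Y$ be its image in $\Gamma$, where the vertices of $K_f$ go to $f$. By Proposition 13.1, either $\Gamma-Y$ is connected (let $U$ be its vertex set), or $Y=N(d)$, so $|X|=4$, and $\Gamma-Y$ has the two components $\{d\}$ and $U$. Gadgets not meeting $X$ are connected, and edges of $\Gamma$ lift to edges of $G$. So all vertices of $G$ over $U$ lie in one component $\hat U$ of $G-X$. Now let $y\in K_f\setminus X$ with $K_f\cap X\ne\emptyset$. Its fan has five paths to the five vertices of $N_\Gamma(f)$, and each vertex of $X$ meets at most one of them.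

First case, $\Gamma-Y$ connected: some path avoids $X$. It ends in an S-vertex outside $X$, i.e. in $U$, so $y\in\hat U$.

Second case: $X=\{t,t',x,x'\}$, where $N(d)=\{t,t',f_1,f_2\}$, $x\in K_{f_1}$, $x'\in K_{f_2}$. So $f\in\{f_1,f_2\}$, say $f=f_1$. Only $x,t,t'$ can meet the fan of $y$, so at least two paths avoid $X$, and one of these does not end at $d$. It ends in $U$, and $y\in\hat U$. The same holds for $f=f_2$. Finally, $d$ has two neighbors in the gadget of its double side, at most one of them in $X$, so $d\in\hat U$.

In both cases $G-X$ is connected. $\square$

The second edge from $d$ to its double gadget is needed exactly at the last point: in $\Gamma$, the four neighbors of $d$ do form a cutset.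

**Step 27 (counting).** This step verifies the number of colors. The ingredients, with $r=2j+2$, are: $10r=20+20j$ t-vertices; $10+5j$ d-vertices; $10+5j$ double gadgets with 13 vertices and 4 colors each; $2+5j$ caps, with 31 vertices and 12 colors for $W_{32}$ type, or 17 vertices and 6 colors for $W_{18}$ type. With all caps of type $W_{32}$,
$$n=13(10+5j)+31(2+5j)+30+25j=222+245j,$$
$$k=4(10+5j)+12(2+5j)+30+25j=94+105j,$$
and $7k=658+735j=3n-8$. This proves Theorem 2(a). $\square$

**Step 28 (all large $n\equiv5$ modulo 7).** This step varies the types of the caps. Using $i$ caps of type $W_{18}$, $0\le i\le2+5j$, gives $n=222+245j-14i$ and $k=94+105j-6i$; since $7\cdot6=3\cdot14$, still $7k=3n-8$. For fixed $j$ these are all $n$ with $n\equiv5\pmod7$, $n\equiv j\pmod2$ and $194+175j\le n\le222+245j$. For $j\ge5$ we have $194+175(j+2)\le222+245j+14$, because this is $308\le70j$; so the values for $j$ and $j+2$ leave no gap. Starting with $j=5$ (odd $n\ge1069$) and $j=6$ (even $n\ge1244$), all $n\ge194+175\cdot6=1244$ with $n\equiv5\pmod7$ occur. This proves Theorem 2(b). $\square$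

## 16. Star products and all $n\ge296$

**Definition 16.1 (star product).** Let $G_1,G_2$ be 5-connected plane graphs and $v_i\in V(G_i)$ of degree 5. Delete $v_1,v_2$ and join their neighborhoods by a matching of 5 edges, respecting the cyclic orders (after reflecting $G_2$ if necessary), so that the result is plane.

Example: the star product of two icosahedra $T_2$ at the pole $S$ of the first and the pole $N$ of the second has $12+12-2=22$ vertices; the matching joins row 2 of the first to row 1 of the second.

**Lemma 16.2.** A star product of 5-connected plane graphs is 5-connected, and the degrees of the remaining vertices are unchanged.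

*Proof.* The second claim is clear. Let $|X|\le4$. The vertices of $G_1-v_1$ outside $X$ lie in one component: if $X$ contains no vertex of $G_2-v_2$, then $G_1-X$ is connected, and passages through $v_1$ can be rerouted through the connected graph $G_2-v_2$; otherwise at most 3 vertices of $X$ lie in $G_1-v_1$, and $G_1-v_1-X$ is connected. The same holds for $G_2-v_2$. One of the five matching edges avoids $X$ and connects the two parts. $\square$

**Step 29 (adjusting $n$).** This step inserts a monochromatic piece with a prescribed number of vertices. For $N\ge74$ choose $b\in\{0,\dots,4\}$ with $b\equiv N\pmod5$ and $a=(N-16b)/5$, an integer with $a\ge(74-64)/5=2$. Take successive star products of $T_a$ with $b$ copies of $W_{18}$; both have several vertices of degree 5 (for instance the poles and row 1 of $T_a$, and the six centers of $W_{18}$), so this is possible and leaves vertices of degree 5. The result $\mathcal Q$ is a 5-connected plane graph with $5a+2+16b=N+2$ vertices.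

Take the star product of the graph of Theorem 2(a) at a center $c$ of a cap with $\mathcal Q$ at a vertex of degree 5, and color all remaining vertices of $\mathcal Q$ with the color of the pentagon around $c$. The faces at $c$ were triangles $cxx'$ with $xx'$ on this pentagon, so each of the five new faces contains an edge of the pentagon; faces inside $\mathcal Q$ are monochromatic. So the coloring is non-rainbow. The graph has $222+245j-1+(N+2)-1=222+245j+N$ vertices, and only the color of $c$ is lost, so the coloring uses $93+105j$ colors.

Given $n\ge296$, let $j=\lfloor(n-296)/245\rfloor$ and $N=n-222-245j\in[74,318]$. Since $94+105j=\frac{3(222+245j)-8}7$,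
$$k=\frac{3(n-N)-8}7-1=\frac{3n-3N-15}7\ge\frac{3n-969}7 .$$
This proves Theorem 2(c). $\square$
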